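
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Products of codistance relations in twin buildings}


\begin{abstract}
In a thick twin building of type $(W,I)$ let $f_w$ be the relation ``distance $w$'' on chambers of the same half, and $r_w$ the relation ``codistance $w^{-1}$'' between chambers of opposite halves. Conjecture~C of \cite{HTB} says that $f_v\subseteq r_t\circ r_u$ as soon as $f_v$ meets $r_t\circ r_u$. We disprove it: for every universal Coxeter system of rank at least $3$ there are thick twin buildings, for instance with all panels of size $4$, in which it fails. The building is constructed freely, one panel at a time, and the choices that occur at pairs of opposite panels are used to keep a single prescribed pattern of codistances away from a single gallery. We also prove that the conjecture holds whenever $W$ is finite or $|I|\le 2$. Hence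 for universal Coxeter systems it holds exactly in rank at most $2$.
\end{abstract}

\section{The question and the answer}

\subsection{Distances and codistances}

Let $(W,I)$ be a Coxeter system with length function $\ell$. For $i\in I$ and $w\in W$ we have $\ell(iw)=\ell(w)\pm1$ and $\ell(wi)=\ell(w)\pm 1$. We say that $w$ \emph{begins with} $i$ if $\ell(iw)<\ell(w)$, and that $w$ \emph{ends with} $i$ if $\ell(wi)<\ell(w)$.

A \emph{building} of type $(W,I)$ is a set $X$ of chambers with a map $\delta:X\times X\to W$ such that:
\begin{itemize}
\item[(B1)] $\delta(y,z)=1$ if and only if $y=z$;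
\item[(B2)] if $\delta(y,z)=w$ and $\delta(y',y)=i\in I$, then $\delta(y',z)\in\{w,iw\}$, and $\delta(y',z)=iw$ if $\ell(iw)>\ell(w)$;
\item[(B3)] if $\delta(y,z)=w$ and $i\in I$, then some $y'$ with $\delta(y',y)=i$ has $\delta(y',z)=iw$.
\end{itemize}
The \emph{$i$-panel} of $y$ consists of $y$ and all $y'$ with $\delta(y',y)=i$; the $i$-panels partition $X$. The building is \emph{thick} if every panel has at least three chambers. We recall three standard facts. First, $\delta(z,y)=\delta(y,z)^{-1}$. Second, if $P$ is an $i$-panel and $z$ a chamber, there is $w$ not beginning with $i$ such that exactly one chamber of $P$ has distance $w$ to $z$ and all others have distance $iw$. Third, let a \emph{gallery} of type $(i_1,\dots,i_k)$ be a sequence $y_0,\dots,y_k$ with $\delta(y_{l-1},y_l)=i_l$. If $i_1\cdots i_k$ is a reduced expression of $v$, then $\delta(y,z)=v$ if and only if $y$ and $z$ are joined by a gallery of this type, and that gallery is unique.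

A \emph{twin building} $T$ of type $(W,I)$ consists of two buildings $(X_+,\delta_+)$, $(X_-,\delta_-)$ of type $(W,I)$ with disjoint chamber sets, and a codistance $\delta^*:(X_+\times X_-)\cup(X_-\times X_+)\to W$ such that, for $\epsilon\in\{+,-\}$, $y\in X_\epsilon$ and $z\in X_{-\epsilon}$:
\begin{itemize}
\item[(Tw1)] $\delta^*(y,z)=\delta^*(z,y)^{-1}$;
\item[(Tw2)] if $\delta^*(y,z)=w$, $\delta_\epsilon(y',y)=i\in I$ and $\ell(iw)<\ell(w)$, then $\delta^*(y',z)=iw$;
\item[(Tw3)] if $\delta^*(y,z)=w$ and $i\in I$, then some $y'\in X_\epsilon$ with $\delta_\epsilon(y',y)=i$ has $\delta^*(y',z)=iw$.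
\end{itemize}
It is thick if both halves are. We write $\delta$ for $\delta_\pm$ and $X=X_+\sqcup X_-$. Codistance $1$ means ``opposite''; a longer codistance means ``closer''.

For $w\in W$ put
\begin{align*}
f_w&=\{(y,z)\in (X_+\times X_+)\cup(X_-\times X_-)\mid \delta(y,z)=w\},\\
r_w&=\{(y,z)\in (X_+\times X_-)\cup(X_-\times X_+)\mid \delta^*(y,z)=w^{-1}\}.
\end{align*}
The composition of two relations is $a\circ b=\{(y,z)\mid \exists x:\ (y,x)\in a,\ (x,z)\in b\}$.

\begin{quote}
\textbf{Conjecture C} (\cite{HTB}). \emph{Let $t,u,v\in W$ be such that $f_v\cap(r_t\circ r_u)\ne\emptyset$. Then $f_v\subseteq r_t\circ r_u$.}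
\end{quote}

Unwinding the definitions and using (Tw1), for $y,z\in X_\epsilon$ we have
\begin{equation}\label{eq:unwind}
(y,z)\in r_t\circ r_u\iff \text{some } x\in X_{-\epsilon}\text{ has }\ \delta^*(y,x)=t^{-1}\ \text{ and }\ \delta^*(z,x)=u .
\end{equation}
So the question is which pairs of codistances two chambers $y,z$ of one half can have from a common chamber of the other half, and whether the answer depends on $\delta(y,z)$ only. Since $r_t\circ r_u$ consists of pairs inside one half, Conjecture~C says that every $r_t\circ r_u$ is a union of relations $f_v$.

Several facts speak for a positive answer. In a thick building every composition $f_g\circ f_h$ is a union of relations $f_v$ (Section~\ref{sec:finite}). If $W$ is finite, then $r_t\circ r_u$ is itself of the form $f_g\circ f_h$. The simplest composition, $r_1\circ r_1$, is a union of relations $f_v$ for every type (Example~\ref{ex:opposite}). In a thick twin building, whether $f_v$ meets $r_t\circ r_u$ depends on $(W,I)$ only (Lemma~\ref{lem:walks}). Finally, $r_t\circ r_u$ is invariant under all automorphisms of $T$, and Conjecture~C is known to hold if $T$ admits a strongly transitive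 group of automorphisms.

\subsection{Results}

A Coxeter system is \emph{universal} if $m_{ij}=\infty$ for all $i\neq j$. Then every element of $W$ has exactly one reduced word, and the reduced words are those without equal adjacent letters; we identify elements with their reduced words.

\begin{theorem}\label{thm:A}
Let $(W,I)$ be universal with $|I|\ge3$, and let $p,q,r\in I$ be distinct. Let $N_i\ge3$ $(i\in I)$ be cardinals with $N_p,N_q\ge4$. Put
\[
v=pqrqprpq,\qquad t=qrp,\qquad u=qrq .
\]
There is a thick twin building of type $(W,I)$, all of whose $i$-panels have $N_i$ chambers, such that $f_v\cap(r_t\circ r_u)\ne\emptyset$ but $f_v\not\subseteq r_t\circ r_u$. In particular Conjecture~C is false.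
\end{theorem}

\begin{theorem}\label{thm:B}
Conjecture~C holds for every thick twin building of type $(W,I)$ if $W$ is finite or $|I|\le2$.
\end{theorem}

\begin{corollary}\label{cor}
For a universal Coxeter system of rank $n$, Conjecture~C holds for all thick twin buildings of that type if and only if $n\le2$.
\end{corollary}

\begin{proof}
In ranks $0$, $1$ and $2$ apply Theorem~\ref{thm:B}. In rank $n\ge3$ apply Theorem~\ref{thm:A}, say with all $N_i=4$.
\end{proof}

\subsection{The idea}

A chamber $x$ as in \eqref{eq:unwind} assigns a value $\delta^*(y_l,x)$ to each chamber of the gallery $y_0,\dots,y_k$ from $y$ to $z$. These values move by simple rules; we call a sequence obeying the rules a \emph{walk}. For the elements $t,u,v$ of Theorem~\ref{thm:A} there is only \emph{one} walk with the right end values. To violate the conjecture it is therefore enough to build a twin building in which this one walk does not occur on one gallery of type $v$.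

In universal type the halves are trees, and a codistance can be built one panel at a time. When a panel $Q$ of $X_-$ is added, then, apart from a choice at one starting chamber, the only freedom is at panels $P$ of $X_+$ of the same type and opposite to $Q$: there the codistance amounts to a bijection between $P$ and $Q$, and we may choose it. Together with the unwanted walk we forbid a family of related walks. The word $v$ is designed so that a walk of this family can first arise only by one of two coincidences among these bijections, and panels of size $4$ leave enough room to avoid both.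

Section~\ref{sec:walks} sets up walks for all types. Section~\ref{sec:example} shows the free choice on a gallery of length $3$. Section~\ref{sec:extend} contains the extension lemma, Section~\ref{sec:counter} proves Theorem~\ref{thm:A}, and Section~\ref{sec:positive} proves Theorem~\ref{thm:B}.

\section{Codistances panel by panel, and walks}\label{sec:walks}

\subsection{Tops}

Let $X_+,X_-$ be buildings of type $(W,I)$ and $D:X_+\times X_-\to W$ a map. Consider two conditions.
\begin{itemize}
\item[(L)] For each panel $P\subset X_+$ of type $i$ and each $x\in X_-$ there is an element $w=w(P,x)$ not beginning with $i$ such that exactly one $y\in P$ has $D(y,x)=iw$ and all other $y\in P$ have $D(y,x)=w$. The exceptional chamber is the \emph{top} of $P$ for $x$.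
\item[(R)] For each panel $Q\subset X_-$ of type $j$ and each $y\in X_+$ there is an element $w$ not ending with $j$ such that exactly one $x\in Q$ has $D(y,x)=wj$ and all other $x\in Q$ have $D(y,x)=w$. The exceptional chamber is the \emph{top} of $Q$ for $y$.
\end{itemize}
Thus $y$ is the top of its $i$-panel for $x$ if and only if $D(y,x)$ begins with $i$, and $x$ is the top of its $j$-panel for $y$ if and only if $D(y,x)$ ends with $j$. Replacing $D$ by $D'(x,y)=D(y,x)^{-1}$ exchanges the two halves and the two conditions.

\begin{proposition}\label{prop:LR}
Put $\delta^*(y,x)=D(y,x)$ and $\delta^*(x,y)=D(y,x)^{-1}$. Then $\delta^*$ satisfies {\rm(Tw1)--(Tw3)} if and only if $D$ satisfies {\rm(L)} and {\rm(R)}.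
\end{proposition}

\begin{proof}
(Tw1) holds by definition. Assume (L) and (R). For $\epsilon=+$ let $D(y,x)=w$ and let $P$ be the $i$-panel of $y$. If $w$ begins with $i$, then $y$ is the top of $P$ and all other chambers of $P$ have value $iw$; this gives (Tw2), and (Tw3) in this case. If $w$ does not begin with $i$, then the top of $P$ is a chamber other than $y$ with value $iw$, which is (Tw3). For $\epsilon=-$ suppose $\delta^*(x,y)=w$, so $D(y,x)=w^{-1}$. Now $w$ begins with $j$ if and only if $w^{-1}$ ends with $j$, and the same argument with (R) and the $j$-panel of $x$ gives (Tw2) and (Tw3).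

Conversely, assume (Tw1)--(Tw3). Let $y$ lie in the $i$-panel $P$ and let $D(y,x)=w$. If $w$ begins with $i$, then by (Tw2) all other chambers of $P$ have value $iw$, and (L) holds with $w(P,x)=iw$. Otherwise (Tw3) gives $y'\in P$ with value $iw$, which begins with $i$, and by the first case all chambers of $P\setminus\{y'\}$ have value $w$. This is (L). The same argument with the halves exchanged, together with (Tw1), gives (R).
\end{proof}

In a twin building we fix $\epsilon$ and write $D(y,x)=\delta^*(y,x)$ for $y\in X_\epsilon$, $x\in X_{-\epsilon}$. By symmetry (L) and (R) hold for either sign. Two consequences are used constantly. If $y\neq y'$ lie in a common $i$-panel, then (L) gives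
\begin{equation}\label{eq:move}
D(y',x)=\begin{cases} iD(y,x) & \text{if } D(y,x)\text{ begins with } i,\\ D(y,x)\text{ or } iD(y,x) &\text{otherwise.}\end{cases}
\end{equation}
So moves that shorten the codistance are \emph{forced}. Moreover, repeated use of (Tw3) shows: for every $x\in X_{-\epsilon}$ and $w\in W$ there is $y\in X_\epsilon$ with $D(y,x)=w$, and for every $y$ and $w$ there is such an $x$.

\subsection{Walks}

\begin{definition}
A \emph{walk} along a word $(i_1,\dots,i_k)$ is a sequence $(c_0,\dots,c_k)$ in $W$ such that for each $l$ one of the following holds: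
\begin{itemize}
\item $c_l=i_lc_{l-1}$ and $c_{l-1}$ begins with $i_l$ (step $l$ is \emph{down});
\item $c_l=i_lc_{l-1}$ and $c_{l-1}$ does not begin with $i_l$ (step $l$ is \emph{up});
\item $c_l=c_{l-1}$ and $c_{l-1}$ does not begin with $i_l$ (step $l$ is a \emph{skip}).
\end{itemize}
\end{definition}

By \eqref{eq:move}, if $y_0,\dots,y_k$ is a gallery of type $(i_1,\dots,i_k)$ in $X_\epsilon$ and $x\in X_{-\epsilon}$, then $(D(y_0,x),\dots,D(y_k,x))$ is a walk along $(i_1,\dots,i_k)$. We say that $x$ \emph{realizes} this walk on the gallery.

\begin{lemma}\label{lem:walks}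
Let $T$ be a thick twin building, $v=i_1\cdots i_k$ reduced, $t,u\in W$, $\epsilon\in\{+,-\}$.
\begin{itemize}
\item[(a)] Let $y_0,\dots,y_k$ be a gallery of type $(i_1,\dots,i_k)$ in $X_\epsilon$. Then $(y_0,y_k)\in r_t\circ r_u$ if and only if some $x\in X_{-\epsilon}$ realizes on it a walk from $t^{-1}$ to $u$.
\item[(b)] $f_v\cap(r_t\circ r_u)$ contains a pair in $X_\epsilon\times X_\epsilon$ if and only if there is a walk from $t^{-1}$ to $u$ along $(i_1,\dots,i_k)$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:unwind}. Since any pair in $f_v$ is joined by a gallery of type $(i_1,\dots,i_k)$, it gives ``only if'' in (b). For the converse let $(c_0,\dots,c_k)$ be such a walk. Take any $x\in X_{-\epsilon}$ and $y_0\in X_\epsilon$ with $D(y_0,x)=c_0$. Inductively let $P$ be the $i_l$-panel of $y_{l-1}$. If step $l$ is down, let $y_l$ be any chamber of $P$ other than $y_{l-1}$. If it is up, then $y_{l-1}$ is not the top of $P$ for $x$; let $y_l$ be the top. If it is a skip, again $y_{l-1}$ is not the top; let $y_l$ be a chamber of $P$ that is neither $y_{l-1}$ nor the top, which exists by thickness. In each case $y_l\ne y_{l-1}$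 and $D(y_l,x)=c_l$. Then $\delta(y_0,y_k)=v$, and (a) applies.
\end{proof}

So Conjecture~C says: if a walk from $t^{-1}$ to $u$ along a reduced word of $v$ exists at all, then \emph{every} gallery of that type carries a realized walk from $t^{-1}$ to $u$ (not necessarily the same walk).

\subsection{Moving the chamber $x$}

The basic tool for positive results is to move $x$ while watching two chambers at once.

\begin{lemma}\label{lem:M}
Let $T$ be a thick twin building, $y,z\in X_\epsilon$, $x\in X_{-\epsilon}$, and suppose that $D(y,x)=a$ ends with $j$ while $D(z,x)=b$ does not. Then the $j$-panel of $x$ contains $x_1,x_2$ with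
\[
(D(y,x_1),D(z,x_1))=(aj,bj),\qquad (D(y,x_2),D(z,x_2))=(aj,b).
\]
\end{lemma}

\begin{proof}
Let $Q$ be the $j$-panel of $x$. Then $x$ is the top of $Q$ for $y$ but not for $z$. Let $x_1$ be the top for $z$, and $x_2$ a third chamber of $Q$.
\end{proof}

\begin{example}[Common opposites]\label{ex:opposite}
\emph{In a thick twin building any two chambers $y,z$ of the same half have a common opposite chamber}; so $r_1\circ r_1$ is the union of all $f_v$. Indeed let $V=\delta(y,z)$ and choose $x$ with $D(y,x)=V$. Along a gallery of reduced type from $y$ to $z$ all moves are forced down, so $D(z,x)=1$. Now remove the last letters of a reduced word of $V$ one after another, each time moving $x$ by Lemma~\ref{lem:M} to the chamber $x_2$. The value at $z$ stays $1$, and the value at $y$ ends at $1$.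
\end{example}

\section{The smallest free choice}\label{sec:example}

Before the general construction we look at the place where a twin building of universal type leaves a choice. In a thick twin building of universal type let $p\ne q$ be letters, and let $y_0,y_1,y_2,y_3$ be a gallery in $X_+$ of type $(p,q,p)$, running through the panels $P\ni y_0,y_1$, $R\ni y_1,y_2$ and $P'\ni y_2,y_3$. Let $x\in X_-$ be opposite to all four chambers, so that $w(P,x)=w(R,x)=w(P',x)=1$; the tops $y_P,y_R,y_{P'}$ of these panels for $x$ are other chambers, with values $p,q,p$. Let $Q$ be the $p$-panel of $x$. What can $D$ be on $(P\cup R\cup P')\times Q$?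

By (R), each chamber $y$ has a top $f(y)$ in $Q$; it is $x$ exactly when $D(y,x)$ ends with $p$, that is, for $y=y_P$ and $y=y_{P'}$.

\emph{On $P$.} All values on $P\times Q$ are $1$ or $p$. By (L), each $x'\in Q$ has exactly one top in $P$; by (R), each $y\in P$ has exactly one top in $Q$. So $f$ is a bijection $P\to Q$ with $f(y_P)=x$. The same holds for $P'$.

\emph{On $R$.} Let $x'\in Q\setminus\{x\}$. The value at $(y_R,x')$ is $q$ or $qp$, and the other chambers of $R$ have value $1$ or $p$. By (L), if the former is $qp$, then all the latter are $p$; if it is $q$, then all the latter are $1$. So all chambers of $R$ have the same top: $f$ is constant on $R$, and $f(y_1)=f(y_2)$.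

Conversely, every $f$ with these properties gives values on $(P\cup R\cup P')\times Q$ that satisfy (L) and (R). Now ask for a chamber $x'\in Q$ realizing the walk $(p,1,1,p)$. Such an $x'$ must be the top for $y_0$ and for $y_3$, so it exists if and only if $f(y_0)=f(y_3)$. Both $f(y_0)$ and $f(y_3)$ avoid $x$ and $f(y_1)=f(y_2)$. If $|Q|=3$, they are forced to coincide. If $|Q|\ge4$, we may choose whether they coincide.

This does not yet give a counterexample. The walk $(p,1,1,p)$ is the only walk from $p$ to $p$ along $(p,q,p)$, because after $p,1$ the value $c_2=q$ would lead to $q$ or $pq$. Nevertheless it is realized somewhere on every such gallery in a thick twin building. Choose $x_0$ with $D(y_0,x_0)=pqp$, so $D(y_3,x_0)=1$. By Lemma~\ref{lem:M} with $j=p$ we can pass to the values $(pq,p)$ at $(y_0,y_3)$, and with $j=q$ to $(p,p)$. The last move came from a chamber realizing $(pq,q,1,p)$, through a $q$-panel. So the walk $(p,1,1,p)$ can be reached not only through $p$-panels, where we had a choice, but also through $q$-panels, because it makes a $q$-skip at the value $1$.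

We therefore look for a gallery and a walk such that
\begin{itemize}
\item it is the only walk with its end values, and
\item when $x$ moves inside a panel, the walk and its relatives can be entered only through few kinds of panels (``doors''), and each door can be closed by a choice like the one above.
\end{itemize}
The third letter $r$ serves both purposes.

\section{Building a codistance on trees}\label{sec:extend}

From here to the end of Section~\ref{sec:counter}, $(W,I)$ is universal and $N_i\ge3$ $(i\in I)$ are cardinals.

\subsection{Trees}

Let $X$ be the free product of groups $G_i$ with $|G_i|=N_i$. Its elements are the chambers, and the cosets $gG_i$ are the panels of type $i$. Let $G(X)$ be the bipartite graph of chambers and panels, with incidence as adjacency. It is connected because the $G_i$ generate $X$, and it has no circuits by the normal form theorem for free products: a circuit would give a nonempty normal form representing $1$. So $G(X)$ is a tree. Each chamber lies in exactly one panel of each type. Along the path from $y$ to $z$, consecutive panels are distinct and share a chamber, so they have different types. The sequence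 of types is thus a reduced word; let $\delta(y,z)\in W$ be the corresponding element.

This is a building. (B1) is clear. Let $\delta(y,z)=w$ and let $y'\ne y$ lie in the $i$-panel $P$ of $y$. If $w$ does not begin with $i$, the path from $y$ to $z$ does not start with $P$, so it is extended by $y',P$ to the path from $y'$ to $z$, and $\delta(y',z)=iw$. If $w$ begins with $i$, the path starts $y,P,c,\dots$; then $\delta(y',z)=iw$ for $y'=c$, and $\delta(y',z)=w$ for $y'\neq c$. This gives (B2) and (B3). Let $X_+$ and $X_-$ be two disjoint copies of this building.

We shall use the following about a tree: \emph{a vertex outside a connected subgraph is adjacent to at most one vertex of that subgraph.}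

A nonempty set $C$ of chambers is a \emph{full subtree} if the subgraph of $G(X)$ spanned by $C$ and all panels contained in $C$ is connected. A panel not contained in $C$ then meets $C$ in at most one chamber. Let $\mathcal Q$ be a set of panels each meeting $C$ in exactly one chamber, and put $C'=C\cup\bigcup\mathcal Q$.
\begin{itemize}
\item \emph{The sets $Q\setminus C$ $(Q\in\mathcal Q)$ are pairwise disjoint.} The chambers of $C$, the panels contained in $C$ and the panels in $\mathcal Q$ span a connected subgraph, and a chamber outside it is adjacent to at most one of its vertices.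
\item \emph{$C'$ is a full subtree, and the panels contained in it are those contained in $C$ and those in $\mathcal Q$.} The subgraph just described together with the chambers of $C'$ is connected. A panel contained in $C'$ is adjacent to at least two of its vertices, hence belongs to it.
\end{itemize}

Given a \emph{root} $c_*\in C$, each panel $P\subset C$ has a unique chamber $P_*$ nearest to $c_*$, and each chamber of $C\setminus\{c_*\}$ lies in $P\setminus\{P_*\}$ for exactly one panel $P\subset C$, namely the last panel on the path from $c_*$.

\subsection{Adding a panel}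

Let $C\subseteq X_+$ and $E\subseteq X_-$ be full subtrees. A map $D:C\times E\to W$ is a \emph{partial codistance} if (L) holds for all panels $P\subset C$ and all $x\in E$, and (R) holds for all panels $Q\subset E$ and all $y\in C$. Then \eqref{eq:move} holds for $y\neq y'$ in a common $i$-panel contained in $C$ and $x\in E$, since it only uses (L). The notion is symmetric under $D'(x,y)=D(y,x)^{-1}$; statements obtained by this symmetry are called \emph{mirrored}.

Let $D$ be a partial codistance on $C\times E$, and let $Q\subset X_-$ be a panel of type $j$ with $Q\cap E=\{x\}$. We want to extend $D$ to $C\times(E\cup Q)$. By (R), this means choosing for each $y\in C$ a top in $Q$. If $D(y,x)$ ends with $j$, the top must be $x$. Otherwise it can be any chamber $f(y)\in Q\setminus\{x\}$, as far as (R) is concerned. So let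
\[
A=\{y\in C: D(y,x)\text{ does not end with } j\};
\]
the extension is given by a map $f:A\to Q\setminus\{x\}$ through
\begin{equation}\label{eq:extend}
D(y,x')=\begin{cases}D(y,x)j & \text{if } y\notin A,\text{ or } y\in A\text{ and } f(y)=x',\\ D(y,x)&\text{if } y\in A\text{ and } f(y)\ne x',\end{cases}
\qquad x'\in Q\setminus\{x\}.
\end{equation}
To see what (L) demands of $f$, consider a panel $P\subset C$ of type $i$, put $w=w(P,x)$, and let $y_P$ be its top for $x$. So $D(y_P,x)=iw$, the other chambers of $P$ have value $w$, and $w$ does not begin with $i$. There are three kinds.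
\begin{itemize}
\item $P$ is \emph{inert} if $w$ ends with $j$. Then $iw$ also ends with $j$, so $P\cap A=\emptyset$.
\item $P$ is \emph{special} if $i=j$ and $w=1$. Then $y_P$ has value $j$ and the others have value $1$, so $P\cap A=P\setminus\{y_P\}$.
\item $P$ is \emph{rigid} otherwise. Then $w$ does not end with $j$, and $i\neq j$ if $w=1$. Hence $iwj$ is a reduced word of length $\ell(w)+2$, and $P\subset A$.
\end{itemize}
Call $f$ \emph{admissible} if it is constant on each rigid panel $P\subset C$ and restricts to a bijection $P\setminus\{y_P\}\to Q\setminus\{x\}$ for each special panel $P\subset C$. In Section~\ref{sec:example} the panels $P,P'$ are special and $R$ is rigid.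

\begin{lemma}\label{lem:extend}
If $f$ is admissible, then \eqref{eq:extend} defines a partial codistance on $C\times(E\cup Q)$. The top of $Q$ for $y$ is $f(y)$ if $y\in A$, and $x$ if $y\notin A$.
\end{lemma}

\begin{proof}
The panels contained in $E\cup Q$ are $Q$ and those contained in $E$. Condition (R) for $Q$, and the statement about tops, hold by construction. It remains to check (L) for a panel $P\subset C$ of type $i$ and $x'\in Q\setminus\{x\}$. Let $w=w(P,x)$.

If $P$ is inert, the values at $x'$ are $iwj$ at $y_P$ and $wj$ elsewhere. The reduced word of $iw$ is $i$ followed by that of $w$; deleting the last letter $j$ of both shows $\ell(i\cdot wj)=\ell(wj)+1$. So (L) holds.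

If $P$ is rigid, then $f$ is constant on $P$. If its value is not $x'$, the values on $P$ at $x'$ are those at $x$. If its value is $x'$, they are $iwj$ at $y_P$ and $wj$ elsewhere, with $iwj$ reduced. In both cases (L) holds.

If $P$ is special, then $y_P\notin A$ gets the value $1$. A chamber $y\in P\setminus\{y_P\}$ gets $j$ if $f(y)=x'$, and $1$ otherwise. Exactly one $y\in P\setminus\{y_P\}$ has $f(y)=x'$, so (L) holds.
\end{proof}

\begin{lemma}\label{lem:choose}
Admissible maps exist. They can be built outward from any root $c_*\in C$, as follows. If $c_*\in A$, choose $f(c_*)$ arbitrarily. For a panel $P\subset C$, once $f$ has been settled at $P_*$, define it on the rest of $P\cap A$: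
\begin{itemize}
\item $P$ inert: there is nothing to define;
\item $P$ rigid: $f=f(P_*)$ on $P$;
\item $P$ special and $P_*=y_P$: take \emph{any} bijection $P\setminus\{y_P\}\to Q\setminus\{x\}$;
\item $P$ special and $P_*\ne y_P$: take \emph{any} such bijection with the already prescribed value $f(P_*)$ at $P_*$.
\end{itemize}
\end{lemma}

\begin{proof}
Each chamber $y\in C\setminus\{c_*\}$ is treated exactly once, at the unique panel $P\subset C$ with $y\in P\setminus\{P_*\}$. The bijections exist because a special panel has type $j$, so $|P|=|Q|=N_j$.
\end{proof}

Several panels $Q$, each meeting $E$ in exactly one chamber, may be added simultaneously: (L) concerns one chamber of $X_-$ at a time, (R) concerns one panel of $X_-$ at a time, the sets $Q\setminus E$ are pairwise disjoint, and no further panels arise.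

\section{The counterexample}\label{sec:counter}

Let $p,q,r\in I$ be distinct, and let $N_p,N_q\ge4$.

\subsection{The gallery and the walk}

Let $(i_1,\dots,i_8)=(p,q,r,q,p,r,p,q)$ and consider
\[
\begin{array}{c|ccccccccc}
k&0&1&2&3&4&5&6&7&8\\ \hline
i_k& &p&q&r&q&p&r&p&q\\
\varphi_k&p&1&q&q&1&p&p&1&q\\
\text{step}& &\text{down}&\text{up}&\text{skip}&\text{down}&\text{up}&\text{skip}&\text{down}&\text{up}
\end{array}
\]
So $\varphi_{k-1}=i_k\varphi_k$ for $k\ne3,6$, while for $k=3,6$ we have $i_k=r$ and $\varphi_{k-1}=\varphi_k\in\{p,q\}$. Consequently
\begin{equation}\label{eq:g}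
\varphi_\lambda,\ i_k\varphi_\lambda\in\{1,p,q,rp,rq\}\qquad\text{for } \lambda\in\{k-1,k\},\ 1\le k\le8 .
\end{equation}
Let $W'$ consist of $1$ and of all $w\neq1$ whose first letter is not in $\{p,q\}$. For $w\in W'$ the words $\varphi_kw$ are reduced, and so is $gw$ for each $g$ in the set in \eqref{eq:g}. In particular $\varphi w:=(\varphi_0w,\dots,\varphi_8w)$ is a walk along $(i_1,\dots,i_8)$ with the same down, up and skip steps. We also write $\varphi\cdot w$ for it.

The walk $\varphi$ skips only in $r$-panels, and only at the values $q$ and $p$, never at $1$; this is what removes most of the doors. But $\varphi$ is not the only walk from $p$ to $q$: another one is $(p,1,1,1,1,1,1,1,q)$. Multiplying by $r$ on the right does not help, since $(pr,r,r,1,1,1,r,r,qr)$ is a walk different from $\varphi r$ with the same ends. Multiplying by $rq$ is enough.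

\begin{lemma}\label{lem:unique}
The only walk from $prq$ to $qrq$ along $(p,q,r,q,p,r,p,q)$ is $\varphi\cdot rq$.
\end{lemma}

\begin{proof}
Let $(c_0,\dots,c_8)$ be such a walk. Step $1$ is down, so $c_1=rq$, and $c_2\in\{rq,qrq\}$.

\emph{Suppose $c_2=rq$.} Steps $3$ and $4$ are down: $c_3=q$, $c_4=1$. Then $c_7$ involves only the letters $p,r$, and $c_8\in\{c_7,qc_7\}$ contains at most one $q$. So $c_8\ne qrq$. Hence $c_2=qrq$, and $c_3\in\{rqrq,qrq\}$.

\emph{Suppose $c_3=rqrq$.} Then $c_4\in\{rqrq,qrqrq\}$ and $c_5\in\{c_4,pc_4\}$.
\begin{itemize}
\item If $c_5=rqrq$, then $c_6=qrq$ and $c_7\in\{qrq,pqrq\}$, so $c_8\in\{rq,pqrq,qpqrq\}$, which does not contain $qrq$.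
\item Otherwise $c_5\in\{prqrq,qrqrq,pqrqrq\}$ does not begin with $r$, so $c_6\in\{c_5,rc_5\}$ and $\ell(c_6)\ge5$. For $\ell(c_8)=3$ we need $\ell(c_6)=5$ and two down steps with letters $p$ and $q$, so $c_6$ begins with $pq$. But $\ell(c_6)=5$ forces $c_6=c_5\in\{prqrq,qrqrq\}$, a contradiction.
\end{itemize}
Hence $c_3=qrq$. Step $4$ is down, so $c_4=rq$, and $c_5\in\{rq,prq\}$.

\emph{Suppose $c_5=rq$.} Then $c_6=q$ and $c_7\in\{q,pq\}$, so $c_8\in\{1,pq,qpq\}$, a contradiction. Hence $c_5=prq$, and $c_6\in\{rprq,prq\}$.

\emph{Suppose $c_6=rprq$.} Then $c_7\in\{rprq,prprq\}$ does not begin with $q$, so $\ell(c_8)\ge4$, a contradiction. Hence $c_6=prq$ and $c_7=rq$. Altogether the walk is $(prq,rq,qrq,qrq,rq,prq,prq,rq,qrq)=\varphi\cdot rq$.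
\end{proof}

Choose $y_0\in X_+$ and successively $y_k\ne y_{k-1}$ in the $i_k$-panel $P_k$ of $y_{k-1}$, for $k=1,\dots,8$. This is a gallery of type $(i_1,\dots,i_8)$, so $\delta(y_0,y_8)=v$. Put $C_0=P_1\cup\dots\cup P_8$. Consecutive panels have different types, so $y_0,P_1,y_1,\dots,P_8,y_8$ is a path in the tree. Start with the full subtree $\{y_0\}$ and add $P_1,\dots,P_8$ in turn; each $P_k$ is different from $P_1,\dots,P_{k-1}$, so it meets the preceding union exactly in $y_{k-1}$. So $C_0$ is a full subtree, and the panels contained in it are $P_1,\dots,P_8$.

\subsection{Two doors}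

For a partial codistance $D$ on $C_0\times E$ let
\[
\Omega=\{x\in E:\ \text{there is } w\in W' \text{ with } D(y_k,x)=\varphi_kw\text{ for } k=0,\dots,8\}
\]
be the set of chambers realizing one of the walks $\varphi w$, $w\in W'$. We want $\Omega=\emptyset$, because a chamber realizing $\varphi\cdot rq$ would lie in $\Omega$. The reason for allowing all $w\in W'$ is that $\Omega$ can then be entered in only two ways.

\begin{lemma}\label{lem:doors}
Let $D$ be a partial codistance on $C_0\times E$, let $Q\subset E$ be a panel of type $j$, and let $x,x'\in Q$ with $x'\in\Omega$ and $x\notin\Omega$. Then $j\in\{p,q\}$, and $D(y_k,x')=\varphi_k$ for $k=0,\dots,8$.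
\end{lemma}

\begin{proof}
Let $D(y_k,x')=\varphi_kw$ for all $k$, with $w\in W'$. We exclude all cases other than $w=1$, $j\in\{p,q\}$.

\emph{Case 1: $w=w'j$ ends with $j$.} Then $w'\in W'$, and $\varphi_kw=(\varphi_kw')j$ is longer than $\varphi_kw'$. So $x'$ is the top of $Q$ for every $y_k$, and $D(y_k,x)=\varphi_kw'$ for all $k$. Thus $x\in\Omega$, a contradiction.

\emph{Case 2: $w$ does not end with $j$, and $w\ne1$ or $j\notin\{p,q\}$.} Then $wj\in W'$, and the words $\varphi_kwj$ are reduced. So $x'$ is not the top of $Q$ for any $y_k$, and $D(y_k,x)\in\{\varphi_kw,\varphi_kwj\}$. Let $K$ be the set of $k$ with $D(y_k,x)=\varphi_kwj$. If $K$ is empty or everything, then $x\in\Omega$, a contradiction. Otherwise there is $k$ such that exactly one of $k-1,k$ lies in $K$; call it $\kappa$, and the other one $\lambda$. By \eqref{eq:move} in the $i_k$-panel $P_k$,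
\[
\varphi_\kappa wj=D(y_\kappa,x)\in\{\varphi_\lambda w,\ i_k\varphi_\lambda w\}.
\]
By \eqref{eq:g} the elements on the right have the form $gw$ with $g\in\{1,p,q,rp,rq\}$, and $gw$ is a reduced word. If $w\ne1$, it ends with the last letter of $w$, which is not $j$. If $w=1$, it is $1$ or ends with $p$ or $q$, and $j\notin\{p,q\}$. So it does not end with $j$, whereas $\varphi_\kappa wj$ does, a contradiction.
\end{proof}

If $\varphi$ had an $r$-skip at the value $1$, then $g=r$ would appear in \eqref{eq:g}, and the argument of Case~2 with $w=1$, $j=r$ would break down. This would be a further door, like the one that the $q$-skip of $(p,1,1,p)$ opens in Section~\ref{sec:example}.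

The two remaining doors are closed as in that section. If $j=p$ and $x'$ realizes $\varphi$, then $x'$ is the top of $Q$ for $y_0$ and for $y_5$, since $\varphi_0=\varphi_5=p$. If $j=q$, it is the top for $y_3$ and for $y_8$, since $\varphi_3=\varphi_8=q$. The chambers $y_0$ and $y_8$ are at the ends of the gallery, in end panels of types $p$ and $q$ respectively, so their tops can be chosen last.

\begin{lemma}\label{lem:avoid}
Let $D$ be a partial codistance on $C_0\times E$ with $\Omega=\emptyset$, and let $Q\subset X_-$ be a panel of type $j$ with $Q\cap E=\{x\}$. Then $D$ extends to a partial codistance on $C_0\times(E\cup Q)$ with $\Omega=\emptyset$.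
\end{lemma}

\begin{proof}
We choose an admissible $f$ by Lemma~\ref{lem:choose} such that in addition
\begin{itemize}
\item[(a)] if $j=p$ and $D(y_0,x)=D(y_5,x)=1$, then $f(y_0)\ne f(y_5)$;
\item[(b)] if $j=q$ and $D(y_3,x)=D(y_8,x)=1$, then $f(y_3)\ne f(y_8)$.
\end{itemize}
At most one of these conditions has its hypothesis satisfied; if neither has, any admissible $f$ will do.

\emph{Meeting (a).} Let $j=p$ and $D(y_0,x)=D(y_5,x)=1$. Use the root $y_8$. Then $(P_k)_*=y_k$, and the panels are treated in the order $P_8,\dots,P_1$. So $f(y_5)$ is settled at $P_6$, before $P_1$ is treated. The panel $P_1$ has type $p=j$ and contains $y_0$, whose value is $1$; so $w(P_1,x)=1$, the panel $P_1$ is special, and $y_0$ is not its top $y_{P_1}$. If $y_{P_1}=y_1$, every bijection $P_1\setminus\{y_1\}\to Q\setminus\{x\}$ is allowed, and we take one with $f(y_0)\neq f(y_5)$. If $y_{P_1}\neq y_1$, then $f(y_1)$ is prescribed, and $f(y_0)$ may be any element of $Q\setminus\{x,f(y_1)\}$. Since $N_p\ge4$, this set has at least two elements, and we can avoid $f(y_5)$.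

\emph{Meeting (b).} Let $j=q$ and $D(y_3,x)=D(y_8,x)=1$. Use the root $y_0$. Then $(P_k)_*=y_{k-1}$, and the panels are treated in the order $P_1,\dots,P_8$. So $f(y_3)$ is settled at $P_3$, before $P_8$ is treated. The panel $P_8$ has type $q=j$ and contains $y_8$ with value $1$, so it is special with $y_8\ne y_{P_8}$. If $y_{P_8}=y_7$, we take a bijection $P_8\setminus\{y_7\}\to Q\setminus\{x\}$ with $f(y_8)\neq f(y_3)$. Otherwise $f(y_8)$ may be any of the at least two elements of $Q\setminus\{x,f(y_7)\}$, by $N_q\ge4$, and we avoid $f(y_3)$.

Extend $D$ by \eqref{eq:extend}. By assumption no chamber of $E$ lies in $\Omega$; in particular $x\notin\Omega$. Suppose some $x'\in Q\setminus\{x\}$ lies in $\Omega$. By Lemma~\ref{lem:doors}, applied to the extended $D$, we have $j\in\{p,q\}$ and $D(y_k,x')=\varphi_k$ for all $k$. If $j=p$, then $D(y_0,x')=D(y_5,x')=p$, so $x'$ is the top of $Q$ for $y_0$ and $y_5$. Hence $D(y_0,x)=D(y_5,x)=1$ and $f(y_0)=f(y_5)=x'$, contradicting (a). If $j=q$, then $D(y_3,x')=D(y_8,x')=q$. Hence $D(y_3,x)=D(y_8,x)=1$ and $f(y_3)=f(y_8)=x'$, contradicting (b).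
\end{proof}

\subsection{Proof of Theorem \ref{thm:A}}

\emph{Construction.} Choose $x_*\in X_-$. The sets $\{y_0\}$ and $\{x_*\}$ are full subtrees containing no panel, so $D(y_0,x_*)=1$ defines a partial codistance. Add $P_1,\dots,P_8$ one after another by the mirrored Lemmas~\ref{lem:extend} and~\ref{lem:choose}. This gives a partial codistance on $C_0\times\{x_*\}$ with $D(y_0,x_*)=1$. Since $1$ is not of the form $\varphi_0w=pw$ with $w\in W'$, we have $\Omega=\emptyset$.

Let $E_0=\{x_*\}$, and let $E_{n+1}$ be the union of $E_n$ and all panels meeting $E_n$ in exactly one chamber. Applying Lemma~\ref{lem:avoid} to all these panels simultaneously, we extend $D$ from $C_0\times E_n$ to $C_0\times E_{n+1}$ with $\Omega=\emptyset$; indeed each new chamber lies in only one of the new panels. As $G(X_-)$ is connected, $\bigcup_nE_n=X_-$. Every panel of $X_-$ meets some $E_n$ and is then contained in $E_{n+1}$. So we obtain a partial codistance on $C_0\times X_-$ with $\Omega=\emptyset$.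

Similarly let $C_{n+1}$ be the union of $C_n$ and all panels meeting $C_n$ in exactly one chamber. By the mirrored Lemmas~\ref{lem:extend} and~\ref{lem:choose}, now with $E=X_-$ and without extra requirements, $D$ extends successively to $C_n\times X_-$. Since $\bigcup_n C_n=X_+$, we finally get $D:X_+\times X_-\to W$. Every panel of $X_+$ meets some $C_n$ and is then contained in $C_{n+1}$, so (L) and (R) hold. By Proposition~\ref{prop:LR} this is a twin building. Its $i$-panels have $N_i\ge3$ chambers, so it is thick. The values on $C_0\times X_-$ have not been changed, so still $\Omega=\emptyset$.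

\emph{$f_v\cap(r_t\circ r_u)\ne\emptyset$.} We have $t^{-1}=prq$ and $u=qrq$, and $\varphi\cdot rq$ is a walk from $prq$ to $qrq$ along the reduced word of $v$. Apply Lemma~\ref{lem:walks}(b).

\emph{$f_v\not\subseteq r_t\circ r_u$.} We have $(y_0,y_8)\in f_v$. If this pair were in $r_t\circ r_u$, then by Lemma~\ref{lem:walks}(a) some $x\in X_-$ would realize a walk from $prq$ to $qrq$ on $y_0,\dots,y_8$. By Lemma~\ref{lem:unique} this walk is $\varphi\cdot rq$. Since $rq\in W'$, we get $x\in\Omega$, contradicting $\Omega=\emptyset$. \qed

\begin{remark}
Universality makes the halves trees, so that codistances can be extended without further conditions. The condition $N_p,N_q\ge4$ enters only in Lemma~\ref{lem:avoid}: if $N_p=3$ and $y_{P_1}\ne y_1$, then $f(y_1)$ determines $f(y_0)$ and there is no choice left. By the known result quoted in the introduction, the twin buildings constructed here admit no strongly transitive group of automorphisms.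
\end{remark}

\section{Where the conjecture holds}\label{sec:positive}

Let $T$ be a thick twin building of type $(W,I)$, and write $D(y,x)=\delta^*(y,x)$ for $y\in X_\epsilon$, $x\in X_{-\epsilon}$, with either sign. To prove Theorem~\ref{thm:B} we treat finite $W$ first and then the infinite dihedral group; if $|I|\le2$, one of these cases applies.

\subsection{Finite $W$: codistances are distances}\label{sec:finite}

First let $W$ be arbitrary. In a thick building
\[
f_i\circ f_w=\begin{cases}f_{iw}&\text{if }\ell(iw)>\ell(w),\\ f_w\cup f_{iw}&\text{if }\ell(iw)<\ell(w).\end{cases}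
\]
The inclusions ``$\subseteq$'' are (B2). For the converse let $y,z$ be chambers of the same half and $P$ the $i$-panel of $y$. One chamber $c$ of $P$ is nearest to $z$, and all others have equal distance to $z$. If $\ell(iw)>\ell(w)$ and $\delta(y,z)=iw$, then $c\neq y$ and $\delta(c,z)=w$. If $\ell(iw)<\ell(w)$ and $\delta(y,z)=iw$, then $y=c$, and any other chamber of $P$ has distance $w$ to $z$. If $\ell(iw)<\ell(w)$ and $\delta(y,z)=w$, then $y\ne c$, and a third chamber of $P$ has distance $w$ to $z$. By the first rule, $f_g=f_{i_1}\circ\dots\circ f_{i_m}$ for $g=i_1\cdots i_m$ reduced. Since composition distributes over unions, every $f_g\circ f_h$ is a union of relations $f_v$.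

Now let $W$ be finite with longest element $w_0$, so $\ell(gw_0)=\ell(w_0)-\ell(g)$ for all $g\in W$. Given $x\in X_{-\epsilon}$, choose $x'\in X_\epsilon$ with $D(x',x)=w_0$. Let $y\in X_\epsilon$, and let $y=z_0,\dots,z_m=x'$ be a gallery of reduced type $(i_1,\dots,i_m)$. Starting from $x'$, the value at $z_{k-1}$ is $i_k$ times the value at $z_k$ by (Tw2), since the elements $i_k\cdots i_mw_0$ become shorter by $1$ in each step. Hence
\[
D(y,x)=\delta(y,x')w_0\qquad\text{for all } y\in X_\epsilon .
\]
Conversely, every $x'\in X_\epsilon$ arises in this way from some $x$, namely from any $x$ with $D(x',x)=w_0$. So by \eqref{eq:unwind}, for $y,z\in X_\epsilon$ we have $(y,z)\in r_t\circ r_u$ if and only if some $x'\in X_\epsilon$ has $\delta(y,x')=t^{-1}w_0$ and $\delta(z,x')=uw_0$; here we used $w_0=w_0^{-1}$. The second condition is $\delta(x',z)=w_0u^{-1}$. Hence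
\[
r_t\circ r_u=f_{t^{-1}w_0}\circ f_{w_0u^{-1}},
\]
which is a union of relations $f_v$. This proves Theorem~\ref{thm:B} for finite $W$.

\subsection{Infinite dihedral $W$}

Let $|I|=2$ and let $W$ be infinite. Then every element other than $1$ begins with exactly one letter and ends with exactly one letter, and reduced words alternate. Let $v=i_1\cdots i_k$ be reduced, and suppose $f_v\cap(r_t\circ r_u)\neq\emptyset$. By Lemma~\ref{lem:walks}(a), applied to a pair in this set, there is a walk $(c_0,\dots,c_k)$ along $(i_1,\dots,i_k)$ with $c_0=t^{-1}$ and $c_k=u$. Let $(y,z)\in f_v$ be arbitrary, and let $y=y_0,\dots,y_k=z$ be the gallery of type $(i_1,\dots,i_k)$ in $X_\epsilon$. We must find $x\in X_{-\epsilon}$ with $D(y,x)=c_0$ and $D(z,x)=c_k$.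

As shown in Section~\ref{sec:walks}, down moves are forced; so it is easy to control $D$ along a walk that rises and then falls (Case~I below). The other walks are the difficulty. In the dihedral case they must pass through the value $1$ (Case~II), because of two observations:

\begin{itemize}
\item[(O1)] \emph{If step $l<k$ is down or a skip and $c_l\neq1$, then step $l+1$ is down.} Here $c_l$ does not begin with $i_l$, so it begins with the other letter $i_{l+1}$.
\item[(O2)] \emph{If step $l>1$ is up or a skip and $c_{l-1}\ne1$, then step $l-1$ is up.} Here $c_{l-1}$ does not begin with $i_l$, so it begins with $i_{l-1}$; if step $l-1$ were down or a skip, it would not.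
\end{itemize}

\emph{Case I: for some $m\in\{0,\dots,k\}$, steps $1,\dots,m$ are up, and either all later steps are down, or step $m+1$ is a skip and all steps after it are down.} In the first situation choose $x$ with $D(y_m,x)=c_m$. In the second, let $h$ be a third chamber of the panel containing $y_m$ and $y_{m+1}$, and choose $x$ with $D(h,x)=i_{m+1}c_m$. This element begins with $i_{m+1}$, so $D(y_m,x)=D(y_{m+1},x)=c_m=c_{m+1}$. In both situations, going from there to $y_0$ against up steps and to $y_k$ along down steps, all moves are forced, and $D(y_l,x)=c_l$ for all $l$.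

\emph{Case II: otherwise.} Let $m+1$ be the first step that is not up; it exists, and some step after $m+1$ is not down, since otherwise we would be in Case~I. Let $s$ be the first such step after $m+1$. Step $s-1$ is down or a skip, so $c_{s-1}=1$ by (O1). Hence there is a least $l$ with $m+1\le l\le s-1<k$ and $c_l=1$. The steps $m+2,\dots,l$ are down, and step $l+1$ is not down because $1$ begins with no letter. Let $n\ge l+1$ be the last step that is not down, and let $l'$ be the greatest index with $l'\le n-1$ and $c_{l'}=1$; so $l\le l'$. Going back from step $n$, (O2) shows that the steps $l'+1,\dots,n-1$ are up. Put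
\[
a^*=i_{m+1}\cdots i_l,\qquad v''=i_{l+1}\cdots i_{l'},\qquad b^*=i_n\cdots i_{l'+1}.
\]
If step $m+1$ is down, let $y^*=y_m$; if it is a skip, let $y^*$ be a third chamber of the panel containing $y_m,y_{m+1}$. If step $n$ is up, let $z^*=y_n$; if it is a skip, let $z^*$ be a third chamber of the panel containing $y_{n-1},y_n$.

\emph{It suffices to find $x$ with $D(y^*,x)=a^*$ and $D(z^*,x)=b^*$.} Since $c_l=1$ and steps $m+2,\dots,l$ are down, we have $c_{m+1}=i_{m+2}\cdots i_l$. So $a^*=c_m$ if step $m+1$ is down, and $a^*=i_{m+1}c_m$ if it is a skip. In the first case $D(y_m,x)=c_m$; in the second case $D(y_m,x)=c_m$ follows by a forced move, because $a^*$ begins with $i_{m+1}$. As steps $1,\dots,m$ are up, the moves from $y_m$ to $y_0$ are forced and $D(y,x)=c_0$. Likewise $c_{n-1}=i_{n-1}\cdots i_{l'+1}$. So $b^*=c_n$ if step $n$ is up, and $b^*=i_nc_n$ if it is a skip. In both cases $D(y_n,x)=c_n$, in the second by a forced move. The steps after $n$ are down, so $D(z,x)=c_k$.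

\emph{Finding $x$.} Since $m+1\le l\le l'\le n-1$, the sequence $y^*,y_{m+1},\dots,y_{n-1},z^*$ is a gallery of type $(i_{m+1},\dots,i_n)$. So
\[
\delta(y^*,z^*)=V:=i_{m+1}\cdots i_n=a^*v''(b^*)^{-1},
\]
with lengths adding. Choose $x_0$ with $D(y^*,x_0)=V$. All moves from $y^*$ to $z^*$ are forced, so $D(z^*,x_0)=1$. Let $e_1\cdots e_M$ be the alternating word $b^*v''^{-1}=i_n\cdots i_{l+1}$. Its first $\ell(b^*)\ge1$ letters spell $b^*$, and $V=a^*e_M\cdots e_1$ is reduced.

We apply Lemma~\ref{lem:M} with $j=e_1,\dots,e_M$ in turn. The value at $y^*$ is cut down from $V$ to $a^*$, one letter at a time. The value at $z^*$ starts at $1$; whenever it does not end with the current letter, we may either keep it or multiply it by that letter on the right.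
\begin{itemize}
\item If $\ell(v'')$ is even, keep $1$ during the first $\ell(v'')$ steps and multiply in the remaining $\ell(b^*)$ steps. The letters used alternate and start with $e_{\ell(v'')+1}=e_1$, so the result is $b^*$.
\item If $\ell(v'')$ is odd, keep $1$ during the first $\ell(v'')-1$ steps and multiply in the next $\ell(b^*)$ steps. These letters again alternate starting with $e_1$, so we obtain $b^*$. In the last step keep $b^*$; this is allowed because $b^*$ ends with $e_{M-1}\neq e_M$.
\end{itemize}
In both cases we reach a chamber $x$ with $D(y^*,x)=a^*$ and $D(z^*,x)=b^*$. Hence $(y,z)\in r_t\circ r_u$, and Theorem~\ref{thm:B} is proved. \qed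

\begin{remark}
For $v=pqp$ and the walk $(p,1,1,p)$ the recipe gives $a^*=b^*=p$, $v''=q$ and $e_1e_2=pq$: multiply by $p$, then keep. This is the computation in Section~\ref{sec:example}. With only two letters, a walk that falls and rises again must pass through $1$, and then its end values can be realized on every gallery, possibly by a different walk. With a third letter $r$, the walk $\varphi\cdot rq$ of Section~\ref{sec:counter} falls and rises without reaching $1$. Here (O1) fails already at $l=1$: step $1$ is down, $c_1=rq\neq1$, and step $2$ is up.
\end{remark}

\begin{thebibliography}{1}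
\bibitem{HTB}
\emph{Hypergroups and Twin Buildings, I},
\url{https://publications.mfo.de/bitstream/handle/mfo/4048/OWP-2023-10.pdf?sequence=1&isAllowed=y}
\end{thebibliography}

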